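\title{Free non-minimal actions of $\mathbb{Z}^d$ on the circle in the critical class $C^{1+1/d}$}

\begin{abstract}
A free action of $\mathbb{Z}^d$ on the circle by diffeomorphisms of class $C^{1+\alpha}$ is minimal when $\alpha>1/d$ and need not be minimal when $\alpha<1/d$. We show that minimality can fail at the critical exponent: for every $d\ge2$ there are free actions of $\mathbb{Z}^d$ by $C^{1+1/d}$ diffeomorphisms, arbitrarily close to rotations, that have wandering intervals. The construction works for the finer modulus $u^{1/d}(1+\log^+(1/u))^{-\sigma}$ when $\sigma<(d-1)/d^2$, while for $\sigma>(d-1)/d$ this modulus forces minimality. The rotation numbers of the examples are extremely close to rationals, alternately in the first and in the second coordinate, so that at each scale the wandering intervals line up in long rows.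
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$. An action of $\mathbb{Z}^d$ on $\mathbb{T}$ is given by commuting homeomorphisms $f_1,\dots,f_d$, its \emph{generators}; we write $f^n=f_1^{n_1}\cdots f_d^{n_d}$ for $n\in\mathbb{Z}^d$. The action is \emph{free} if $f^n$ has no fixed point for $n\ne0$, and \emph{minimal} if every orbit is dense. A \emph{wandering interval} is a nondegenerate arc $I$ whose images $f^n(I)$, $n\in\mathbb{Z}^d$, are pairwise disjoint. For $0<\alpha<1$, a diffeomorphism is of class $C^{1+\alpha}$ if it is a $C^1$ diffeomorphism whose derivative is $\alpha$-H\"older continuous.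

The model of a free action is a group of rotations $x\mapsto x+n_1\theta_1+\dots+n_d\theta_d$ with $n_1\theta_1+\dots+n_d\theta_d\notin\mathbb{Z}$ for $n\neq0$. A free action is either conjugate to such a model or has a wandering interval $I$ (Lemma~\ref{lem:dichotomy}). In the second case the lengths $\ell(n)=|f^n(I)|$ have a finite sum. Smoothness limits how fast $\ell$ can decrease from a lattice point to its neighbors, and the larger $d$ is, the more terms there are to sum. So the smoothness that excludes wandering intervals should go down as $d$ goes up. The following theorem makes this precise.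

\begin{theorem}[Deroin--Kleptsyn--Navas; see \cite{GF}]\label{thm:DKN}
Every free action of $\mathbb{Z}^d$ by circle diffeomorphisms of class $C^{1+\alpha}$ with $\alpha>1/d$ is minimal and topologically conjugate to a group of rotations.
\end{theorem}

For $\alpha<1/d$ counterexamples were constructed by Tsuboi. The critical exponent is stated as open in \cite{GF}:

\begin{quote}
\emph{Let $d\ge2$. Is every free action of $\mathbb{Z}^d$ by circle diffeomorphisms of class $C^{1+1/d}$ minimal and topologically conjugate to a group of rotations?}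
\end{quote}

Three facts suggest a positive answer. For $d=1$ the statement is Denjoy's classical theorem. Next, there is a companion theorem on the interval, also due to Deroin, Kleptsyn and Navas and recalled in \cite{GF}: let $f_1,\dots,f_{d+1}$ be diffeomorphisms of the closed unit interval, and let $I_{i_1,\dots,i_{d+1}}$ be subintervals disposed lexicographically such that $f_j$ raises the $j$th index by one; if $f_1,\dots,f_d$ are of class $C^{1+\alpha}$ with $\alpha>1/d$ and commute with each other and with $f_{d+1}$, then $f_{d+1}$ is not of class $C^1$. Tsuboi's counterexamples for $\alpha<1/d$ exist in this setting too, and here the theorem extends to $\alpha=1/d$ if $f_{d+1}$ is assumed to be of class $C^{1+\alpha'}$ for some $\alpha'>0$. Finally, the most direct way of inserting wandering intervals fails exactly at $\alpha=1/d$ (Proposition~\ref{prop:naive}). Nevertheless the answer is negative for every $d\ge2$.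

To state the result in its sharper form, fix $d\ge2$ and, for $\sigma\ge0$, put $\omega_\sigma(0)=0$ and
\[
\omega_\sigma(u)=u^{1/d}\bigl(1+\log^+(1/u)\bigr)^{-\sigma}\qquad(u>0),
\]
where $\log^+=\max(\log,0)$. This is an increasing function, and $\omega_0(u)=u^{1/d}$. Let $\|x\|$ be the distance from $x$ to $\mathbb{Z}$, so that $\|t-t'\|$ is the distance on $\mathbb{T}$.

\begin{theorem}\label{thm:A}
Let $d\ge2$, $0\le\sigma<\frac{d-1}{d^2}$, $\theta^0\in\mathbb{R}^d$ and $\varepsilon\in(0,1)$. There are commuting circle diffeomorphisms $f_1,\dots,f_d$ that generate a free action of $\mathbb{Z}^d$ with wandering intervals (so it is not minimal and not topologically conjugate to a group of rotations), such that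
\[
|\log Df_j|\le2\varepsilon,\qquad |\log Df_j(t)-\log Df_j(t')|\le C\varepsilon\,\omega_\sigma(\|t-t'\|),\qquad C=C(d,\sigma),
\]
and such that the rotation number $\theta_j$ of $f_j$ is within $\varepsilon$ of $\theta^0_j$ modulo $1$. In particular, for $\sigma=0$ the $f_j$ are of class $C^{1+1/d}$.
\end{theorem}

\begin{corollary}\label{cor:threshold}
Let $d\ge2$ and $0<\alpha<1$. Every free action of $\mathbb{Z}^d$ by $C^{1+\alpha}$ circle diffeomorphisms is minimal if and only if $\alpha>1/d$.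
\end{corollary}

A stronger logarithmic gain restores rigidity.

\begin{theorem}\label{thm:B}
Let $d\ge2$ and $\sigma>\frac{d-1}{d}$. Every free action of $\mathbb{Z}^d$ by $C^1$ circle diffeomorphisms whose generators satisfy $|\log Df_j(x)-\log Df_j(y)|\le C\omega_\sigma(\|x-y\|)$ is minimal and topologically conjugate to a group of rotations.
\end{theorem}

We make no claim for $\frac{d-1}{d^2}\le\sigma\le\frac{d-1}{d}$. A reader interested only in the question above may set $\sigma=0$ throughout.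

Section~\ref{sec:rigid} explains the exponent $1/d$ and proves Theorem~\ref{thm:B}; it shows what a counterexample has to avoid. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to the construction of a weight on the circle. Section~\ref{sec:idea} shows the mechanism for $d=2$ and explains the design of the weight. Sections~\ref{sec:param}--\ref{sec:end} carry out the construction.

\medskip
\noindent\textbf{Notation.} $e_1,\dots,e_d$ is the standard basis, $|y|$ the Euclidean norm, $|x|_1=\sum_j|x_j|$, $|I|$ the length of an arc, and $m\theta=\sum_jm_j\theta_j$ for $m\in\mathbb{Z}^d$, $\theta\in\mathbb{R}^d$. The \emph{rotation number} of an orientation-preserving homeomorphism $f$ with lift $\tilde f$ to $\mathbb{R}$ is $\lim_k(\tilde f^k(t)-t)/k$ modulo $1$. We use one property of the modulus: if $0\le\sigma\le1-\frac1d$, then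
\begin{equation}\label{eq:omega}
\omega_\sigma(\lambda u)\ge\lambda\,\omega_\sigma(u)\qquad(0<\lambda\le1,\ u>0).
\end{equation}
Indeed $1+\log^+\frac1{\lambda u}\le(1+\log^+\frac1u)(1+\log\frac1\lambda)\le(1+\log^+\frac1u)\lambda^{-1}$, so $\omega_\sigma(\lambda u)\ge\lambda^{1/d+\sigma}\omega_\sigma(u)$.

\section{Wandering intervals and the exponent $1/d$}\label{sec:rigid}

\subsection{The dichotomy for free actions}

\begin{lemma}\label{lem:dichotomy}
Consider a free action of $\mathbb{Z}^d$ by homeomorphisms of $\mathbb{T}$.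
\begin{enumerate}
\item[(i)] If it has a wandering interval, it is neither minimal nor conjugate to a group of rotations.
\item[(ii)] There is an invariant probability measure $\mu$ without atoms. Either the action is minimal and conjugate to a group of rotations, or it has a closed wandering interval $I$ such that $\mu(J)>0$ for every arc $J$ containing a neighborhood of $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The orbit of an interior point of a wandering interval meets that interval only once, so it is not dense. A free action is faithful, so if it is conjugate to a group of rotations, that group is an infinite subgroup of $\mathbb{T}$, hence dense, and the action is minimal.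

(ii) If $\tilde f$ lifts an orientation-reversing homeomorphism, then $\tilde f(t)-t$ decreases from $+\infty$ to $-\infty$ and vanishes somewhere; so by freeness every $f^n$ preserves orientation. Let $\mu$ be a weak-$*$ limit of the averages $k^{-d}\sum_{n\in\{0,\dots,k-1\}^d}\delta_{f^n(0)}$. Applying $f_j$ changes at most $2k^{d-1}$ terms, so $\mu$ is invariant. An atom would have a finite orbit, hence a stabilizer of finite index, contradicting freeness. Let $\pi(x)=\mu([0,x))$ modulo $1$. It is continuous, monotone, of degree one; its fibers are points or closed arcs; and $\mu(J)=|\pi(J)|$ for arcs $J$ with $\pi(J)\neq\mathbb{T}$. Invariance gives $\pi\circ f^n=\pi+\vartheta(n)$ with $\vartheta(n)=\pi(f^n(0))$, and $\vartheta:\mathbb{Z}^d\to\mathbb{T}$ is a homomorphism. So $f^n$ maps the fiber over $z$ onto the fiber over $z+\vartheta(n)$. If $\vartheta(n)=0$, then $f^n$ maps a fiber onto itself and fixes its endpoints, so $n=0$: $\vartheta$ is injective. If all fibers are points, $\pi$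 conjugates the action to the infinite group of rotations $\vartheta(\mathbb{Z}^d)$, which is minimal. Otherwise let $I$ be a nondegenerate fiber. Its images are fibers over distinct points, so $I$ is wandering; and an arc $J$ containing a neighborhood of $I$ meets other fibers, so $\pi(J)$ is nondegenerate and $\mu(J)>0$.
\end{proof}

\subsection{The direct construction fails at $1/d$}

The simplest way to build an action with a wandering interval is to prescribe lengths $\ell(m)$, insert arcs $I_m$ of these lengths along an orbit of a group of rotations, and let $f_j$ map $I_m$ to $I_{m+e_j}$ with derivative $1$ at the endpoints. At the critical exponent this is impossible.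

\begin{proposition}\label{prop:naive}
Let $f_1,\dots,f_d$ be commuting orientation-preserving $C^1$ diffeomorphisms such that each $\log Df_j$ is $\frac1d$-H\"older, and let $I$ be a closed wandering interval. Then for some $m$ and $j$ the derivative $Df_j$ does not take the value $1$ on $f^m(I)$.
\end{proposition}

\begin{proof}
Suppose it does for all $m,j$, and let $\ell(m)=|f^m(I)|\le1$. By the mean value theorem $x=\log(\ell(m+e_j)/\ell(m))$ is a value of $\log Df_j$ on $f^m(I)$, so $|x|\le C\ell(m)^{1/d}\le C$. Hence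
\[
|\ell(m+e_j)^{-1/d}-\ell(m)^{-1/d}|=\ell(m)^{-1/d}|e^{-x/d}-1|\le Ce^{C/d}/d=:C_1 ,
\]
and $\ell(m)\ge(\ell(0)^{-1/d}+C_1|m|_1)^{-d}$. There are at least $\binom{k+d-1}{d-1}\ge k^{d-1}/(d-1)!$ points with $|m|_1=k$, so $\sum_m\ell(m)$ diverges like the harmonic series, although the arcs $f^m(I)$ are disjoint.
\end{proof}

For an exponent $\alpha<1/d$ the same computation only forces $\ell(m)\ge c(1+|m|_1)^{-1/\alpha}$, which is summable. At $\alpha=1/d$ the divergence is logarithmic. The proof uses that $\log Df_j$ returns to $0$ within distance $\ell(m)$; our examples give it much more room.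

\subsection{Proof of Theorem~\ref{thm:B}}

Let $\sigma>\frac{d-1}d$ and $\omega=\omega_\sigma$. Suppose the conclusion fails, take $\mu$ and $I$ as in Lemma~\ref{lem:dichotomy}(ii), and let $\ell(n)=|f^n(I)|$, so $\sum_n\ell(n)\le1$. If $\sum_k\omega(2\ell(n_k))$ is finite along a lattice path $n_0,n_1,\dots$, the distortion of $f^{n_k}$ near $I$ is bounded and a whole neighborhood of $I$ shrinks, which $\mu$ forbids. We only control the sum of $\ell$ over the whole lattice, so we find the path by averaging over random paths that visit each point with the smallest possible probability.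

\medskip\noindent\emph{A good path.} Let $\mathbb{N}=\{0,1,\dots\}$. Consider the Markov chain on $\mathbb{N}^d$ with $n_0=0$ that moves from $x$, $|x|_1=k$, to $x+e_j$ with probability $\frac{x_j+1}{k+d}$. Then $n_k$ is uniformly distributed on $\{|x|_1=k\}$, a set of $u_k^{-1}=\binom{k+d-1}{d-1}$ points: by induction, for $|z|_1=k+1$ the probability of $n_{k+1}=z$ is $\sum_{j:z_j\ge1}u_k\frac{z_j}{k+d}=u_k\frac{k+1}{k+d}=u_{k+1}$. From $u_k^{-1}=\prod_{a=1}^{d-1}\frac{k+a}a$ we get $(k+1)^{d-1}/(d-1)!\le u_k^{-1}\le(k+1)^{d-1}$. So $x$ is visited with probability $p(x)\le(d-1)!\,(1+|x|_1)^{1-d}$, and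
\[
\mathbb{E}\sum_k\omega(2\ell(n_k))=\sum_{x\in\mathbb{N}^d}p(x)\,\omega(2\ell(x)).
\]
Split the sum. Where $2\ell(x)\ge(1+|x|_1)^{-1/2}$ we have $\omega(2\ell)\le(2\ell)^{1/d}\le2\ell\,(1+|x|_1)^{\frac12(1-\frac1d)}$, so $p\,\omega(2\ell)\le(d-1)!\,2\ell$ because $\frac12\cdot\frac{d-1}d\le d-1$; these terms are summable. Elsewhere $\log^+\frac1{2\ell}\ge\frac12\log(1+|x|_1)$, and H\"older's inequality with exponents $d$ and $\frac d{d-1}$ bounds the sum by
\[
(d-1)!\Bigl(\sum_x2\ell(x)\Bigr)^{\frac1d}\Bigl(\sum_{k\ge0}(1+k)^{d-1}(1+k)^{-d}\bigl(1+\tfrac12\log(1+k)\bigr)^{-\frac{\sigma d}{d-1}}\Bigr)^{\frac{d-1}d}.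
\]
The last series converges because $\frac{\sigma d}{d-1}>1$; this is the only use of the hypothesis on $\sigma$. Hence some path $n_0=0$, $n_{k+1}=n_k+e_{j_k}$, has $V:=C\sum_k\omega(2\ell(n_k))<\infty$, with $C$ the constant of the theorem.

\medskip\noindent\emph{A shrinking neighborhood.} Let $J$ be an arc containing a neighborhood of $I$ with $|J\setminus I|\le e^{-V}|I|$. We show $|f^{n_k}(J)|\le2\ell(n_k)$ by induction; for $k=0$ it holds because $e^{-V}\le1$. If it holds for all indices $a<k$, the chain rule $\log Df^{n_k}=\sum_{a<k}\log Df_{j_a}\circ f^{n_a}$ gives, for $x,y\in J$,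
\[
|\log Df^{n_k}(x)-\log Df^{n_k}(y)|\le\sum_{a<k}C\omega(|f^{n_a}(J)|)\le V.
\]
Take $y\in I$ with $Df^{n_k}(y)=\ell(n_k)/|I|$. Then $|f^{n_k}(J\setminus I)|\le e^V|J\setminus I|\,\ell(n_k)/|I|\le\ell(n_k)$, which gives the bound for $k$. The $n_k$ are distinct, so $\ell(n_k)\to0$ and $|f^{n_k}(J)|\to0$. A measure without atoms has a uniformly continuous distribution function, so $\mu(f^{n_k}(J))\to0$. But $\mu(f^{n_k}(J))=\mu(J)>0$, a contradiction. \qed

\medskip
For $\sigma=0$ the series above is the harmonic series. So in the critical class neither this argument nor the direct construction decides the question, and both miss by a logarithm.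

\section{Diffeomorphisms from a weight}\label{sec:reduction}

Our diffeomorphisms are rotations read in a new coordinate, the distribution function of a measure $\nu$. Atoms of $\nu$ open up into wandering intervals, the derivative of $f_j$ is the factor by which the rotation by $\theta_j$ multiplies $\nu$, and the distance between two points is the $\nu$-mass between them. Commutation is then automatic.

\begin{lemma}\label{lem:blowup}
Let $\theta\in\mathbb{R}^d$ with $n\theta\notin\mathbb{Z}$ for $n\ne0$. Let $\nu$ be a Borel probability measure on $\mathbb{T}$ with full support and an atom at $0$, and let $g_1,\dots,g_d:\mathbb{T}\to\mathbb{R}$ be continuous with $\nu(B+\theta_j)=\int_Be^{g_j}\,d\nu$ for all Borel sets $B$. Then there are commuting $C^1$ diffeomorphisms $f_j$ with rotation numbers $\theta_j$, generating a free action with a wandering interval, and a continuous map $\pi:\mathbb{T}\to\mathbb{T}$ with $\log Df_j=g_j\circ\pi$. If $\pi(t)\neq\pi(t')$, one of the open arcs $J$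 with endpoints $\pi(t),\pi(t')$ has $\nu(J)\le\|t-t'\|$.
\end{lemma}

\begin{proof}
Lift $\nu$ to a periodic measure $\tilde\nu$ on $\mathbb{R}$ and define $\Psi$ by $\Psi(0)=0$ and $\Psi(b)-\Psi(a)=\tilde\nu([a,b))$ for $a\le b$. It is strictly increasing and left continuous, and $\Psi(x+1)=\Psi(x)+1$. The intervals $\mathcal{F}_x=[\Psi(x),\Psi(x^+)]$ are disjoint and ordered as the $x$ are, since $\Psi(x^+)\le\Psi(z)<\Psi(x')$ for $x<z<x'$. They cover $\mathbb{R}$: if $x=\sup\{z:\Psi(z)\le t\}$ then $\Psi(x)\le t\le\Psi(x^+)$. Let $\tilde\pi(t)=x$ for $t\in\mathcal{F}_x$. The map $\tilde\pi$ is nondecreasing and onto, hence continuous, and $\tilde\pi(t+1)=\tilde\pi(t)+1$. Since $\tilde\pi^{-1}([a,b))=[\Psi(a),\Psi(b))$, it pushes Lebesgue measure to $\tilde\nu$. Therefore, for $a\le b$,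
\[
\int_{\Psi(a)}^{\Psi(b)}e^{g_j\circ\tilde\pi}\,dt=\int_{[a,b)}e^{g_j}\,d\tilde\nu=\tilde\nu([a+\theta_j,b+\theta_j))=\Psi(b+\theta_j)-\Psi(a+\theta_j).
\]
Put $\tilde f_j(t)=\Psi(\theta_j)+\int_0^te^{g_j\circ\tilde\pi}$. The identity with $(a,b)=(0,x)$ or $(x,0)$ gives $\tilde f_j(\Psi(x))=\Psi(x+\theta_j)$ for all $x$, and a limit from the right gives $\tilde f_j(\Psi(x^+))=\Psi((x+\theta_j)^+)$. With $(a,b)=(0,1)$ it gives $\int_0^1e^{g_j\circ\tilde\pi}=1$, so $\tilde f_j(t+1)=\tilde f_j(t)+1$ and $\tilde f_j$ induces a $C^1$ diffeomorphism $f_j$ with $\log Df_j=g_j\circ\pi$, where $\pi$ is induced by $\tilde\pi$. On $\mathcal{F}_x$ the derivative is constant, so $\tilde f_j$ maps $\mathcal{F}_x$ affinely and increasingly onto $\mathcal{F}_{x+\theta_j}$. Both $\tilde f_i\tilde f_j$ and $\tilde f_j\tilde f_i$ map $\mathcal{F}_x$ in this way onto $\mathcal{F}_{x+\theta_i+\theta_j}$, so they coincide.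

Thus $\tilde\pi\circ\tilde f^n=\tilde\pi+n\theta$. As $\tilde\pi(t)-t$ is bounded, $f_j$ has rotation number $\theta_j$. A fixed point of $f^n$ gives $\tilde f^n(t)=t+k$ with $k\in\mathbb{Z}$, so $n\theta=k$ and $n=0$. The fiber of $\pi$ over $0$ is nondegenerate because $0$ is an atom, and its images are the fibers over the distinct points $n\theta$; it is wandering. Finally, take lifts $t<t'$ with $t'-t=\|t-t'\|$ and let $x=\tilde\pi(t)$, $y=\tilde\pi(t')$. If $\pi(t)\ne\pi(t')$ then $x<y<x+1$, and $t\le\Psi(x^+)$, $t'\ge\Psi(y)$ give $t'-t\ge\tilde\nu((x,y))$.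
\end{proof}

We need a measure $\nu$ with atoms whose cocycle $g_j$ is $\omega$-continuous with respect to $\nu$-mass. We obtain $g_j$ as a uniform limit of coboundaries. For $H:\mathbb{T}\to\mathbb{R}$ put $D_jH(x)=H(x+\theta_j)-H(x)$. From now on $\sigma$ and $\varepsilon$ are as in Theorem~\ref{thm:A}, $\omega=\omega_\sigma$ and $\delta_s=\varepsilon2^{-s}$.

\begin{proposition}\label{prop:reduction}
Let $\theta\in\mathbb{R}^d$ with $n\theta\notin\mathbb{Z}$ for $n\ne0$. Let $H_s:\mathbb{T}\to[0,\infty)$, $s\ge1$, be continuous, $W_s=\exp(H_1+\dots+H_s)$, and assume: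
\begin{enumerate}
\item[(a)] $\int_{\mathbb{T}}W_s\le2$ for all $s$;
\item[(b)] $|D_jH_s(x)-D_jH_s(x')|\le\delta_s\,\omega\bigl(\int_JW_s\bigr)$ for all $s,j$, all $x\ne x'$, and both open arcs $J$ with endpoints $x,x'$;
\item[(c)] $\sum_{m\in\mathbb{Z}^d}\liminf_{s\to\infty}W_s(m\theta)/W_s(0)<\infty$.
\end{enumerate}
Then there are commuting $C^1$ diffeomorphisms $f_1,\dots,f_d$ with rotation numbers $\theta_j$, generating a free action with a wandering interval, with $|\log Df_j|\le2\varepsilon$ and $|\log Df_j(t)-\log Df_j(t')|\le3\varepsilon\,\omega(\|t-t'\|)$.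
\end{proposition}

\begin{proof}
The function $D_jH_s$ is continuous with mean zero, so it vanishes somewhere, and (a), (b) give $|D_jH_s|\le\delta_s\omega(2)\le2\delta_s$. Hence $g_j=\sum_sD_jH_s$ converges uniformly, is continuous, and $|g_j|\le2\varepsilon$. Since $H_s\ge0$, the $W_s$ increase to a function $W$ with values in $[1,\infty]$, and $1\le\int W\le2$ by monotone convergence. As $W_s\le W$ and $\omega$ is increasing, (b) sums to $|g_j(x)-g_j(x')|\le\varepsilon\,\omega(\int_JW)$. Letting $s\to\infty$ in $W_s(x+\theta_j)=W_s(x)\exp(\sum_{a\le s}D_jH_a(x))$ gives $W(x+\theta_j)=e^{g_j(x)}W(x)$.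

The series $u(m)=\sum_s(H_s(m\theta)-H_s(0))$ converges, because its $s$th term is a sum of $|m|_1$ values of $\pm D_jH_s$. It satisfies $u(m+e_j)=u(m)+g_j(m\theta)$, and $\sum_me^{u(m)}<\infty$ by (c). Choose $c>0$ with $c\sum_me^{u(m)}\le1$ and put
\[
\nu=Z^{-1}\Bigl(W\,dx+c\sum_me^{u(m)}\delta_{m\theta}\Bigr),
\]
where $Z\in[1,3]$ is the total mass of the bracket. The relation $\nu(B+\theta_j)=\int_Be^{g_j}d\nu$ holds for the first part because $\int_{B+\theta_j}W=\int_BW(x+\theta_j)\,dx$, and for the second because the atom at $(m+e_j)\theta$ is $e^{g_j(m\theta)}$ times the atom at $m\theta$. The support is full since $W\ge1$. Apply Lemma~\ref{lem:blowup}. If $\pi(t)\ne\pi(t')$, its arc $J$ has $\int_JW\le3\nu(J)\le3\|t-t'\|$, so $|g_j(\pi(t))-g_j(\pi(t'))|\le\varepsilon\,\omega(3\|t-t'\|)\le3\varepsilon\,\omega(\|t-t'\|)$ by \eqref{eq:omega}.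
\end{proof}

The three conditions compete. Condition (c) asks that $W_s$ have a spike at $0$ so high that the orbit of $0$ has summable relative weights; (a) asks that the spike be thin; (b) asks that $D_jH_s$ vary only across arcs of large mass. The absolutely continuous part of $\nu$ is what gives room between two wandering intervals on which $f_j$ has different slopes.

\section{Rows of wandering intervals}\label{sec:idea}

This section explains the construction. Nothing in it is used in the proofs.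

\subsection{One scale in the plane}

Suppose $N\theta_1\equiv\eta$ modulo $1$ with $\eta>0$ very small. Then the points $(m+kNe_1)\theta\equiv m\theta+k\eta$, $k=0,\pm1,\pm2,\dots$, follow each other along a short arc, and the wandering intervals indexed by the \emph{row} $m+\mathbb{Z}Ne_1$ are neighbors on the circle. The logarithmic derivative on $I_m$ may now return to $0$ across the whole row, not only across $I_m$.

\begin{example}\label{ex:plane}
Let $d=2$, $\sigma=0$, $N\ge1$ an integer, $K\ge2$, $\tau>0$, $r_0=KN$. On $\mathbb{R}^2$ put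
\[
q(y)=(r_0^2+|y|^2)^{1/2},\qquad \ell(y)=\tau r_0^{1/2}q(y)^{-5/2},\qquad g_j(y)=\log\ell(y+e_j)-\log\ell(y).
\]
Think of $\ell(m)$ as the length of $I_m$ and of $g_j(m)$ as $\log Df_j$ on $I_m$.

\emph{The lengths are summable.} There are at most $9a^2$ lattice points with $|m|<a$, $a\ge1$. The ball $|m|<r_0$ contributes at most $9\tau$, and the shell $2^{l-1}r_0\le|m|<2^lr_0$ at most $36\tau\,2^{-(l-1)/2}$. So $\sum_m\ell(m)\le9\tau+126\tau=135\tau$.

\emph{The inequality of Proposition~\ref{prop:naive} fails.} As $k\to\infty$, $|g_1(k,0)|\sim\frac5{2k}$ while $\ell(k,0)^{1/2}$ is of order $k^{-5/4}$.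

\emph{The H\"older inequality holds along rows.} Spread mass with density $\ell(m+tNe_1)\,dt$ along the row, and let $y,y'$ be two points of the line $m+\mathbb{R}e_1$. Let $q_*$ be the minimum of $q$ on the segment $[y,y']$ and $\lambda=\min(1,|y-y'|/q_*)$. We have $|\nabla\log\ell|\le\frac5{2q}$ and $|D^2\log\ell|=\frac5{2q^2}\,|\mathrm{Id}-2yy^T/q^2|\le\frac5{2q^2}$, and $q\ge q_*-1\ge q_*/2$ within distance $1$ of the segment. Hence $|g_j(y)-g_j(y')|\le\min(10/q_*,10|y-y'|/q_*^2)=10\lambda/q_*$. On a part of the segment of length $\lambda q_*$ we have $q\le2q_*$, so the mass $L$ between $y$ and $y'$ is at least $\frac{\lambda q_*}N\tau r_0^{1/2}(2q_*)^{-5/2}$. Using $\lambda^{1/2}\ge\lambda$ and $q_*\ge r_0$,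
\[
\frac{|g_j(y)-g_j(y')|}{L^{1/2}}\le10\cdot2^{5/4}\Bigl(\frac N{\tau r_0^{1/2}}\Bigr)^{1/2}q_*^{-1/4}\le\frac{24}{(\tau K)^{1/2}} .
\]
So the total length $135\tau$ and the H\"older constant $24(\tau K)^{-1/2}$ are both small when $K\gg1/\tau\gg1$.
\end{example}

A row at distance $q$ from the origin has about $q/N$ members of comparable length. This extra factor allows any decay $q^{-p}$ with $d<p<d+1$; we use $p=d+\frac12$. In dimension $d$ the quantity $\tau K$ becomes $\ell(0)N^dK^{d+1}$, where $\ell(0)$ is the mass per step of the row at the origin, and it must be large compared with $\delta^{-d}$ if the H\"older constant is to be $\delta$.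

\subsection{Passing from one scale to the next}

A bounded function $H$ gives weights $e^{H(m\theta)-H(0)}$ that are bounded below, so condition (c) needs infinitely many stages. Stage $s$ uses rows of period $N_s$ and step $\eta_s$, and makes the weights $G_s(m)=W_s(m\theta)/W_s(0)$ summable on $N_s/2\le|m|<N_{s+1}/2$. We take $\eta_sW_s(0)\approx\tau_s$, a small mass budget. Four difficulties shape the construction.

\emph{The direction must change.} The rows of stage $s$ in a box of side $N_{s+1}$ occupy about $N_sN_{s+1}^{d-1}$ arcs of length $\eta_sN_{s+1}/N_s$, which can be disjoint only if $N_{s+1}^d\eta_s$ is small. If $\eta_s=N_s\theta_1-P_s$ and $\eta_{s+1}=N_{s+1}\theta_1-P_{s+1}$ came from the same coordinate, then $N_{s+1}\eta_s-N_s\eta_{s+1}=N_sP_{s+1}-N_{s+1}P_s$ would be a nonzero integer, which is impossible when both terms on the left are small. So we alternate between $e_1$ and $e_2$. This is the first use of $d\ge2$.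

\emph{The old spike returns.} On the range of stage $s$ the function $G_{s-1}$ is almost periodic with period $N_se_i$. Its sum over a cube of side $N_s/2$ is bounded only by a constant $\Lambda_s$, while the lower bound $W_{s-1}\ge1$ yields only $b_s=N_s^d/B_s$ per cube of side $N_s$, where $B_s=W_{s-1}(0)$; and $b_s$ is small. Let the profile of stage $s$ be flat up to radius $K_sN_s$, and let the weights beyond $N_s/2$ be lowered by an extra factor $e^{-h_s}$. Summability needs $\Lambda_sK_s^de^{-h_s}$ small; the row inequality of Example~\ref{ex:plane} needs $\tau_se^{-h_s}b_sK_s^{d+1}\gg\delta_s^{-d}$. So $e^{h_s}=K_s^d/\kappa_s$ with $\kappa_s$ small, and $K_s$ is a large multiple of $1/b_s$.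

\emph{The extra drop must be tapered.} The drop $h_s$ occurs between $0$ and $N_se_i$, which are neighbors in a row. So $H_s$ has a bump of height $h_s$ at the center of the row of $0$. If the row of $v$ has a bump of height $A(v)$, then $D_jH_s$ has size $|A(v+e_j)-A(v)|$ there, and $A$ must decrease slowly to $0$ before $|v|$ reaches $N_s$. We prepare for this at stage $s-1$. After the range $[r_0,r_1]$, $r_1=Rr_0$, in which the decay $q^{-d-1/2}$ lowers the mass of dyadic shells by $R^{-1/2}$, the profile decays at the critical rate $q^{-d}$ on a range $[r_1,\rho]$ of logarithmic length $\Delta$. This costs a mass $\Delta R^{-1/2}$, so we can afford $\Delta=R^{1/2}$. On this range let $A$ be linear in $\log|v|$; its increments are about $h_s/(\Delta|v|)$. The mass under the bump is about $Y_s|v|^{-d}$, so the H\"older condition is scale invariant and reads $h_s/\Delta\ll\delta_sY_s^{1/d}$.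

\emph{A plateau is needed.} For $\sigma=0$ one finds that $Y_s^{1/d}$ is of order $b_s\rho/N_s$, and $h_s/\Delta$ is of order $R^{-1/2}\log R$. If $N_s\approx R^\gamma\rho$, then $b_s\approx R^{d\gamma-1/2}$ and $Y_s^{1/d}\approx R^{(d-1)\gamma-1/2}$. With $\gamma=0$ the condition fails by the factor $\log R$; any $\gamma>0$ repairs it, provided $d\ge2$; and $\gamma<\frac1{2d}$ keeps $b_s$ small. For $d=2$ and $\gamma=\frac18$: $b_s\approx R^{-1/4}$, $K_s\approx R^{1/4}$, $Y_s^{1/2}\approx R^{-3/8}\gg R^{-1/2}\log R$. For $\sigma>0$ the margin $R^{(d-1)\gamma}$ must also absorb a loss $R^{\sigma d/2}$, which is where the bound $\sigma<\frac{d-1}{d^2}$ comes from. Figure~\ref{fig:profile} summarizes one stage.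

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (-0.2,0) -- (10,0) node[right] {$\log|y|$};
\draw[thick] (0.2,0.6) -- (1.2,2.8) -- (4,1.1) -- (8.4,1.1) -- (9.1,2.2);
\foreach \x/\t in {0.2/{$N_s$},1.2/{$r_0$},4/{$r_1$},8.4/{$\rho$},9.1/{$N_{s+1}$}}
  \draw (\x,0.07) -- (\x,-0.07) node[below] {\t};
\draw[dotted] (1.2,2.8) -- (9.6,2.8);
\node[right] at (0.55,1.1) {\small slope $d$};
\node[right] at (2.5,2.2) {\small slope $-\frac12$};
\node[above] at (6.2,1.1) {\small slope $0$, length $\Delta=R^{1/2}$};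
\draw[<->] (4.4,0.55) -- (8,0.55) node[midway,below] {\small taper of $A_{s+1}$};
\draw[<->] (4.1,1.7) -- (4.1,2.75) node[midway,right] {\small drop $\frac12\log R$ from $r_0$ to $r_1$};
\end{tikzpicture}
\caption{Schematic graph of $\log(|y|^de^{F_s(y)})$ against $\log|y|$, where $e^{F_s}$ is the radial weight of stage $s$; it measures the mass of a dyadic shell. The weight is flat up to $r_0=K_sN_s$, decays like $|y|^{-d-1/2}$ up to $r_1=Rr_0$, like $|y|^{-d}$ up to $\rho=r_1e^\Delta$, and is flat again up to $N_{s+1}\approx R^\gamma\rho$. The bump height $A_{s+1}$ of the next stage decreases to $0$ across the critical range $[r_1,\rho]$.}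
\label{fig:profile}
\end{figure}

\section{Profiles and parameters}\label{sec:param}

\subsection{The radial profile}

Let $S(u)=0$ for $u\le0$, $S(u)=u^2/4$ for $0\le u\le2$, $S(u)=u-1$ for $u\ge2$. This smoothing of $u^+=\max(u,0)$ is $C^1$ with $0\le S'\le1$, $0\le S''\le\frac12$ for $u\ne0,2$, and $S(u)\le u^+$. Given $r_0\ge2$, $r_1=Rr_0$ with $R\ge3$, and $\rho\ge r_1$, put $q(y)=(r_0^2+|y|^2)^{1/2}$ for $y\in\mathbb{R}^d$, a $1$-Lipschitz function with $q\ge\max(r_0,|y|)$, and
\[
F(y)=\tfrac d2\,S\bigl(2\log\tfrac\rho{q(y)}\bigr)+\tfrac14\,S\bigl(2\log\tfrac{r_1}{q(y)}\bigr)=\Phi(\log q(y)),\qquad E=e^{F(0)}.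
\]

\begin{lemma}\label{lem:profile}
\begin{enumerate}
\item[(F1)] $-(d+\frac12)\le\Phi'\le0$ and $0\le F\le F(0)$; $F(y)>0$ if and only if $q(y)<\rho$. If $q(y')\le2q(y)$ then $e^{F(y')}\ge2^{-d-1/2}e^{F(y)}$.
\item[(F2)] $E=e^{-d/2-1/4}(\rho/r_0)^dR^{1/2}$.
\item[(F3)] $|\nabla F|\le(d+\frac12)/q$. If $q\ge a$ on a segment $[y,y']$, then $|\nabla F(y)-\nabla F(y')|\le(2d+1)|y-y'|/a^2$.
\item[(F4)] $e^{F(y)-F(0)}\le e^d\bigl(r_0/\min(q,\rho)\bigr)^d\bigl(r_0/\min(q,r_1)\bigr)^{1/2}$.
\item[(F5)] If $r_1\le|y|\le\rho/4$ then $e^{F(y)}\ge(2e)^{-d/2}(\rho/|y|)^d$.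
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\Phi'=-dS'(\cdot)-\frac12S'(\cdot)$ and, off four break points, $\Phi''=2dS''(\cdot)+S''(\cdot)\in[0,d+\frac12]$. This gives (F1), since $q$ is smallest at $0$. (F2) holds because $2\log(\rho/r_0)\ge2\log R>2$, so both arguments of $S$ lie in the linear range. For (F3), $\nabla F=\Phi'y/q^2$ is locally Lipschitz, and where $\Phi''$ exists $D^2F=\Phi'(\mathrm{Id}-2yy^T/q^2)/q^2+\Phi''yy^T/q^4$. The eigenvalues of $\mathrm{Id}-2yy^T/q^2$ lie in $[-1,1]$, so $|D^2F|\le(2d+1)/q^2$. On a line $q^2$ is a nonconstant quadratic polynomial, so a segment meets the break values at finitely many points, and we can integrate along it. For (F4), $S(u)\le u^+$ gives $e^F\le(\rho/\min(q,\rho))^d(r_1/\min(q,r_1))^{1/2}$; divide by (F2) and use $\frac d2+\frac14\le d$. For (F5), $q^2\le2|y|^2\le\rho^2/8$, so $2\log(\rho/q)\ge\log8>2$ and $F\ge d\log(\rho/q)-\frac d2$.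
\end{proof}

\subsection{The inductive choice}

The rotation vector $\theta$ is found in a nested sequence of boxes, and all numerical parameters are chosen together with the boxes. Fix $\gamma$ with
\begin{equation}\label{eq:gamma}
\frac{\sigma d}{2(d-1)}<\gamma<\frac1{2d},
\end{equation}
which is possible exactly because $\sigma<\frac{d-1}{d^2}$; for $\sigma=0$ one may take $\gamma=\frac1{4d}$. Let $i(s)=1$ for $s$ odd and $i(s)=2$ for $s$ even, and put
\[
c_1=8(10e)^d,\qquad c_2=(40d\,2^{d+1})^d\sup_{x\ge1}\frac{(1+d\log x)^{\sigma d}}{x^{1/2}},\qquad c_3=2^{-d-11}(2e)^{-d/2}.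
\]
At the start of stage $s$ we know a prime $N_s\ge3$, an integer $P_s$, numbers $K_s\ge4$, $h_s\ge0$, $B_s\ge1$, $b_s=N_s^d/B_s$, $\tau_s,\Lambda_s,\xi_{s-1}>0$, $L_{s-1}\ge0$, and compact nondegenerate intervals $I_{s-1,j}\subset(0,1)$, $1\le j\le d$, with $I_{s-1,i(s)}=[\frac{P_s}{N_s}-\xi_{s-1},\frac{P_s}{N_s}+\xi_{s-1}]$. The number $L_s$ will be a Lipschitz constant of $\log W_s$; the others have the roles described in Section~\ref{sec:idea}.

\medskip\noindent\emph{Initial data.} Choose $I_{0,j}\subset(0,1)$ within $\varepsilon$ of $\theta^0_j$ modulo $1$. Choose a prime $N_1\ge3$ so large that some $P_1/N_1$ is interior to $I_{0,1}$, and shrink $I_{0,1}$ to the stated form. Put $B_1=1$, $L_0=0$, $h_1=0$, $\Lambda_1=N_1^d$. Choose $K_1\ge4$ with $K_1\ge2^{d+4}c_1c_2\delta_1^{-d}(1+d\log(K_1N_1))^{\sigma d}$, and put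
\[
\tau_1=(2^{d+4}c_1\Lambda_1K_1^d)^{-1},\qquad T=1+c_1\Lambda_1K_1^d .
\]

\noindent\emph{Stage $s$.} The order matters: the numbers in step 1 do not depend on $R_s$.
\begin{enumerate}
\item[1.] Put $\displaystyle\tau_{s+1}=\frac{2^{-s-2}}{4T+1}$, $\displaystyle\Lambda_{s+1}=\frac{8e^{d+8h_s}}{\tau_s}$, $\displaystyle\kappa_{s+1}=\frac{2^{-s-1}}{4T+2^{d+3}c_1\Lambda_{s+1}}\le\frac14$.
\item[2.] Choose $R_s$ as in Lemma~\ref{lem:R} below. Put $r_{0,s}=K_sN_s$, $r_{1,s}=R_sr_{0,s}$, $\Delta_s=R_s^{1/2}$, $\rho_s=r_{1,s}e^{\Delta_s}$, $X_s=R_s^\gamma\rho_s$. Let $F_s,E_s$ be the profile and its peak value for these radii, and put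
\[
B_{s+1}=B_sE_se^{h_s},\qquad\hat\eta_s=\tau_s/B_{s+1},\qquad L_s=L_{s-1}+(d+8h_s)/\hat\eta_s .
\]
\item[3.] By Bertrand's postulate (for $x\ge1$ there is a prime in $(x,2x]$) choose primes $N_{s+1}\in(X_s,2X_s]$ and $Q_{s,j}\in(2^{j-2}X_s,2^{j-1}X_s]$ for $3\le j\le d$, and put $Q_{s,i(s+1)}=N_{s+1}$. For $j\ne i(s)$ choose an integer $P_{s,j}$ with $P_{s,j}/Q_{s,j}$ interior to $I_{s-1,j}$, and put $P_{s+1}=P_{s,i(s+1)}$. Let $\zeta_s=2^{-d^2}N_s^{-1}N_{s+1}^{1-d}$ and
\[
I_{s,i(s)}=\Bigl[\frac{P_s+\hat\eta_s}{N_s},\frac{P_s+2\hat\eta_s}{N_s}\Bigr],\qquad I_{s,j}=\Bigl[\frac{P_{s,j}}{Q_{s,j}}-\xi_s,\frac{P_{s,j}}{Q_{s,j}}+\xi_s\Bigr]\quad(j\ne i(s)),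
\]
with $\xi_s>0$ so small that $I_{s,j}\subset I_{s-1,j}$ for $j\neq i(s)$ and $8dN_{s+1}\xi_s\le\zeta_s$.
\item[4.] Put $b_{s+1}=N_{s+1}^d/B_{s+1}$ and define $K_{s+1}$, $h_{s+1}$, $Y_{s+1}$ by
\begin{gather*}
\tau_{s+1}\kappa_{s+1}K_{s+1}b_{s+1}=c_2\delta_{s+1}^{-d}(3d\log N_{s+1})^{\sigma d},\qquad e^{h_{s+1}}=K_{s+1}^d/\kappa_{s+1},\\
Y_{s+1}=\tau_{s+1}\kappa_{s+1}K_{s+1}^{1-d}b_{s+1}(\rho_s/N_{s+1})^d .
\end{gather*}
\end{enumerate}

\begin{lemma}\label{lem:R}
If $R_s$ is large enough, the following hold for every value $N_{s+1}\in(X_s,2X_s]$.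
\begin{enumerate}
\item[(R1)] $R_s\ge36$ and $R_s^\gamma\ge8$; so $\Delta_s\ge6$ and $N_{s+1}\ge8\rho_s$.
\item[(R2)] $16N_{s+1}^d\hat\eta_s\le2^{-d^2}$; equivalently, $2N_{s+1}\hat\eta_s/N_s\le\zeta_s/8$.
\item[(R3)] $4L_{s-1}N_{s+1}\hat\eta_s\le N_s\log2$.
\item[(R4)] $2\hat\eta_s/N_s\le\xi_{s-1}$, and $2/X_s<|I_{s-1,j}|$ for $j\ne i(s)$.
\item[(R5)] $4\le K_{s+1}\le N_{s+1}$.
\item[(R6)] $h_{s+1}\le\Delta_s/4$ and
$\displaystyle\frac{h_{s+1}}{\Delta_s}\le c_3\delta_{s+1}Y_{s+1}^{1/d}\Bigl(1+d\log N_{s+1}+\log^+\frac1{Y_{s+1}}\Bigr)^{-\sigma}$.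
\end{enumerate}
\end{lemma}

\begin{proof}
Write $R=R_s$, $N_{s+1}=\lambda X_s$ with $\lambda\in(1,2]$. The symbols $\asymp$ and $O$ allow constants depending on everything fixed before $R_s$, but not on $R$ or $\lambda$, and limits are taken as $R\to\infty$, uniformly in $\lambda$. By (F2), $B_{s+1}\to\infty$, so $\hat\eta_s\to0$; and $X_s\to\infty$. This gives (R4), and (R1) holds for large $R$ as $\gamma>0$. By (F2) and $r_{0,s}^d/B_s=K_s^db_s$,
\[
b_{s+1}=\frac{\lambda^dR^{d\gamma}\rho_s^d}{B_se^{h_s}e^{-d/2-1/4}(\rho_s/r_{0,s})^dR^{1/2}}=\lambda^de^{d/2+1/4}e^{-h_s}K_s^db_s\,R^{d\gamma-1/2}\asymp R^{d\gamma-1/2},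
\]
which tends to $0$ because $\gamma<\frac1{2d}$. Since $N_{s+1}\hat\eta_s\le N_{s+1}^d\hat\eta_s=\tau_sb_{s+1}$, (R2) and (R3) follow. Next, $\log N_{s+1}=R^{1/2}+(1+\gamma)\log R+\log(\lambda r_{0,s})\asymp R^{1/2}$, so $K_{s+1}\asymp b_{s+1}^{-1}(\log N_{s+1})^{\sigma d}\asymp R^{1/2-d\gamma+\sigma d/2}\to\infty$ while $N_{s+1}\ge e^{R^{1/2}}$; this is (R5). Then $h_{s+1}=O(\log R)$ and $h_{s+1}/\Delta_s=O(R^{-1/2}\log R)\to0$. Finally
\[
Y_{s+1}^{1/d}\asymp K_{s+1}^{-\frac{d-1}d}b_{s+1}^{\frac1d}\frac{\rho_s}{N_{s+1}}\asymp b_{s+1}(\log N_{s+1})^{-\sigma(d-1)}R^{-\gamma}\asymp R^{-\frac12+(d-1)\gamma-\frac{\sigma(d-1)}2}.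
\]
So $\log^+(1/Y_{s+1})=O(\log R)$, the bracket in (R6) is $\asymp R^{1/2}$, and the right side of (R6) is $\asymp R^{-\frac12+(d-1)\gamma-\frac{\sigma d}2}$. By the left inequality in \eqref{eq:gamma} this dominates $R^{-1/2}\log R$.
\end{proof}

The induction is consistent. By (R4), for $j\ne i(s)$ the interval $I_{s-1,j}$ is longer than $2/X_s>2/Q_{s,j}$, so $P_{s,j}$ exists, and $I_{s,i(s)}\subset I_{s-1,i(s)}$. The interval $I_{s,i(s+1)}$ has the form required at stage $s+1$, and $h_{s+1}>0$. All intervals lie in $(0,1)$, so $0<P_{s,j}<Q_{s,j}$ and $0<P_s<N_s$. The boxes $\prod_jI_{s,j}$ are compact and nested. \emph{Fix $\theta$ in their intersection}, and put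
\[
\eta_s=N_s\theta_{i(s)}-P_s\in[\hat\eta_s,2\hat\eta_s],\qquad\tau_s'=\tau_se^{-h_s}.
\]
For $s\ge2$, $\tau_s'=\tau_s\kappa_sK_s^{-d}$ and $Y_s=K_s\tau_s'\rho_{s-1}^d/B_s$. Since $\hat\eta_sE_sB_s=\tau_s'$,
\begin{equation}\label{eq:eta}
\tau_s'\le\eta_sE_sB_s\le2\tau_s'.
\end{equation}
The row inequality of Section~\ref{sec:idea} holds in the form
\begin{equation}\label{eq:row}
\tau_s'K_s^{d+1}b_s\ge c_2\delta_s^{-d}(1+d\log r_{0,s})^{\sigma d}.
\end{equation}
For $s=1$ the left side is $K_1/(2^{d+4}c_1)$ and this is the choice of $K_1$. For $s\ge2$ the left side is $\tau_s\kappa_sK_sb_s=c_2\delta_s^{-d}(3d\log N_s)^{\sigma d}$, and $1+d\log(K_sN_s)\le1+2d\log N_s\le3d\log N_s$ by (R5) and $\log N_s>1$.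

\section{Cells and the functions $H_s$}\label{sec:cells}

\subsection{Separation of rows}

The rows of stage $s$ must occupy disjoint arcs. This holds because $\theta$ is very close to a rational vector with distinct prime denominators, whose only relations with coefficients smaller than $N_{s+1}$ are the multiples of $N_se_{i(s)}$.

\begin{lemma}\label{lem:sep}
\begin{enumerate}
\item[(i)] If $n\in\mathbb{Z}^d$, $|n_j|<N_{s+1}$ for all $j$, and $n\notin\mathbb{Z}N_se_{i(s)}$, then $\|n\theta\|\ge\frac34\zeta_s$.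
\item[(ii)] $n\theta\notin\mathbb{Z}$ for $n\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $i=i(s)$, $(P_{(i)},Q_{(i)})=(P_s,N_s)$ and $(P_{(j)},Q_{(j)})=(P_{s,j},Q_{s,j})$ for $j\ne i$. The $Q_{(j)}$ are distinct primes, since $N_s<X_s<N_{s+1}\le2X_s<Q_{s,3}\le4X_s<\cdots$, and $Q_{(j)}\ge N_{s+1}$ for $j\ne i$. Suppose $a=\sum_jn_jP_{(j)}/Q_{(j)}$ is an integer. Multiplying by all primes but $Q_{(j)}$ shows $Q_{(j)}\mid n_jP_{(j)}$, so $Q_{(j)}\mid n_j$. Then $n_j=0$ for $j\ne i$ and $N_s\mid n_i$, which is excluded. Hence $\|a\|\ge\prod_jQ_{(j)}^{-1}\ge\zeta_s$, because $\prod_jQ_{(j)}\le N_sN_{s+1}^{d-1}\prod_{j=3}^d2^{j-1}\le2^{d^2}N_sN_{s+1}^{d-1}$. Finally $|n\theta-a|\le2N_{s+1}\hat\eta_s/N_s+dN_{s+1}\xi_s\le\zeta_s/4$ by (R2) and the choice of $\xi_s$. (ii) Since $N_s\to\infty$, take $s$ with $N_s>|n|$ and apply (i).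
\end{proof}

In the rest of Sections~\ref{sec:cells}--\ref{sec:modulus} we fix $s$, write $i=i(s)$, and drop the index $s$ from $N,K,\eta,\hat\eta,h,\rho,r_0,r_1,R,\Delta,F,E,\zeta$. A superscript minus refers to stage $s-1$: $r_1^-=r_{1,s-1}$, $\rho^-=\rho_{s-1}$, $\Delta^-=\Delta_{s-1}$. Let $t_0=N_{s+1}/N$ and
\[
\mathcal{V}=\bigl\{v\in\mathbb{Z}^d:\ |v_i|\le\tfrac{N-1}2,\ |v_j|<\tfrac{N_{s+1}}2\ (j\ne i)\bigr\}.
\]
The \emph{cell} of $v\in\mathcal{V}$ is the arc $\{v\theta+t\eta:|t|\le t_0\}$. To its point with parameter $t$ we attach the \emph{position} $y=v+tNe_i\in\mathbb{R}^d$. The radius of a cell is at most $2N_{s+1}\hat\eta/N\le\zeta/8$ by (R2). For $v\ne v'$ in $\mathcal{V}$, $n=v-v'$ has $|n_i|<N$ and $|n_j|<N_{s+1}$, so $n\notin\mathbb{Z}Ne_i$ and the centers are at least $\frac34\zeta$ apart. \emph{The cells are disjoint.} As $N$ is odd, each $m\in\mathbb{Z}^d$ is uniquely $m=v+kNe_i$ with $|v_i|\le\frac{N-1}2$, $k\in\mathbb{Z}$, and $m\theta\equiv v\theta+k\eta$. If $|m|<N_{s+1}/2$,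 then $v\in\mathcal{V}$ and $|k|N<\frac{N_{s+1}}2+\frac N2\le N_{s+1}$; so
\begin{equation}\label{eq:incell}
|m|<N_{s+1}/2\ \Longrightarrow\ m\theta\text{ lies in the cell of }v\text{, with parameter }k\text{ and position }m.
\end{equation}

\subsection{The tapered bump}

For $s=1$ let $A\equiv0$. For $s\ge2$ let $A(0)=h$ and, for $m\in\mathbb{Z}^d\setminus\{0\}$,
\[
A(m)=h\cdot\min\Bigl\{1,\max\Bigl\{0,\frac{\log(\rho^-/(8|m|))}{\log(\rho^-/(16r_1^-))}\Bigr\}\Bigr\}.
\]
So $A=h$ for $|m|\le2r_1^-$, and $A=0$ for $|m|\ge\rho^-/8$, in particular for $|m|\ge N/64$ by (R1). We claim that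
\begin{equation}\label{eq:taper}
A(m+e_j)=A(m)\ \text{ unless }\ r_1^-\le|m|\le\tfrac{\rho^-}4,\ \text{ and then }\ |A(m+e_j)-A(m)|\le\frac{4h}{\Delta^-|m|}\le1 .
\end{equation}
If $|m|<r_1^-$ then $|m|,|m+e_j|\le2r_1^-$; if $|m|>\rho^-/4$ then $|m|,|m+e_j|\ge\rho^-/4-1\ge\rho^-/8$. Otherwise $|m|\ge2$, so $|\log|m+e_j|-\log|m||\le\frac1{|m|-1}\le\frac2{|m|}$, and $A$ is a Lipschitz function of $\log|m|$ with constant $h/(\Delta^--\log16)\le2h/\Delta^-$, as $\Delta^-\ge6\ge2\log16$. The last inequality in \eqref{eq:taper} is $h\le\Delta^-/4$ from (R6).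

How wide should the bump be? A bump of height $h$ and width $K$ would carry a mass proportional to $Ke^h$, too much by a factor $K$, and would not lower the weight of $Ne_i$. A bump of width less than $1$ has too little mass under it on rows where $A$ is small. We stack the two: a wide bump of height at most $\log K$ and, on top of it, a narrow one. Under each of them the mass is proportional to $K$, through the width for the first and through the height of the first for the second. Let $\varphi(t)=1$ for $|t|\le\frac12$, $2-2|t|$ for $\frac12\le|t|\le1$, and $0$ for $|t|\ge1$, and put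
\[
A'=\min(A,\log K),\qquad A''=A-A',\qquad U(v,t)=A'(v)\varphi(t/K)+A''(v)\varphi(4t).
\]

\begin{definition}
$H_s(v\theta+t\eta)=F(v+tNe_i)+U(v,t)$ on the cell of $v\in\mathcal{V}$, and $H_s=0$ off the cells. Put $W_0=1$, $W_s=\exp(H_1+\dots+H_s)$, and $G_s(m)=W_s(m\theta)/W_s(0)$.
\end{definition}

\begin{lemma}\label{lem:H}
Let $x=v\theta+t\eta$ be a point of a cell, with position $y$.
\begin{enumerate}
\item[(H1)] If $U(v,t)\ne0$ then $|v|<N/64$ and $|t|<K$. If $|v|\le N/32$ and $|t|\le K$ then $q(y)\le2r_0$ and $e^{F(y)}\ge2^{-d-1/2}E$.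
\item[(H2)] If $H_s(x)\ne0$ then $|y|<\rho$ and $|t|<\rho/N+\frac12$.
\item[(H3)] $H_s$ is Lipschitz on $\mathbb{T}$ with constant $(d+8h)/\hat\eta$, and $\log W_s$ is $L_s$-Lipschitz.
\item[(H4)] $0\le H_s\le H_s(0)=F(0)+h$. Hence $W_{s-1}(0)=B_s$ and $G_s\le G_{s-1}\le1$.
\item[(H5)] On each cell of stage $s$, $W_{s-1}$ varies by a factor at most $2$.
\item[(H6)] If $|m|<N_{s+1}/2$, $m=v+kNe_i$, then $G_s(m)=G_{s-1}(m)\,e^{F(m)-F(0)}e^{U(v,k)-h}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(H1) The first part is read off the supports of $A$ and $\varphi$. For the second, $|y|\le N/32+KN\le1.01\,r_0$ since $K\ge4$, so $q(y)\le2r_0=2q(0)$; use (F1). (H2) If $F(y)\ne0$ then $q(y)<\rho$ by (F1); if $U\ne0$ then $q(y)\le2r_0<\rho$. So $|y|<\rho$ and $|t|N\le|y_i|+|v_i|<\rho+N/2$. (H3) As $t_0\ge8\rho/N>\rho/N+\frac12$, $H_s$ vanishes near the ends of each cell and is continuous. In a cell $|\partial_tF|\le N(d+\frac12)/r_0=(d+\frac12)/K\le d$ by (F3), and $U$ is Lipschitz in $t$ with constant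 $\frac2KA'+8A''\le8h$. Since $dx=\eta\,dt$ and $\eta\ge\hat\eta$, the first bound follows, and the second is the definition of $L_s$. (H4) $F\le F(0)$, $U\le A\le h$, with equality at $v=0$, $t=0$; so $W_{s-1}(0)=\prod_{a<s}E_ae^{h_a}=B_s$. (H5) A cell has length at most $4N_{s+1}\hat\eta/N$; use (H3) for $s-1$ and (R3). (H6) follows from \eqref{eq:incell} and (H4).
\end{proof}

\section{Mass estimates}\label{sec:mass}

Here we prove the bounds behind conditions (a) and (c) of Proposition~\ref{prop:reduction}. The difficulty is that $G_{s-1}(m)$ is not a function of $|m|$ once $|m|$ exceeds $N_s$. We control it through $\int W_{s-1}$: the points $m\theta$, with $m$ in a cube of side $N_s/2$, are separated at the scale at which $W_{s-1}$ varies, so their weights form a Riemann sum.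

\begin{lemma}\label{lem:cube}
Assume $\int W_{s-1}\le2$. Then $\sum_{|m|<a}G_{s-1}(m)\le\Lambda_s(5a/N_s)^d$ for all $a\ge N_s$.
\end{lemma}

\begin{proof}
For $s=1$, $G_0\equiv1$, there are at most $(2a+1)^d\le(5a)^d$ terms, and $\Lambda_1=N_1^d$. Let $s\ge2$. Cover $(-a,a)^d$ by $\lceil4a/N_s\rceil^d\le(5a/N_s)^d$ half-open cubes $\mathcal{B}$ of side $N_s/2$. It suffices to show $\sum_{m\in\mathcal{B}}G_{s-1}(m)\le\Lambda_s$.

A half-open arc of length at most $\hat\eta_{s-1}$ contains $m\theta$ for at most one $m\in\mathcal{B}$. Indeed, the difference $n$ of two such points has $|n_j|<N_s$ and $\|n\theta\|<\hat\eta_{s-1}\le\zeta_{s-1}/16$, by (R2) at stage $s-1$. By Lemma~\ref{lem:sep}(i) at stage $s-1$, $n=kN_{s-1}e_{i(s-1)}$ with $|k|<N_s/N_{s-1}$. Then $|k|\eta_{s-1}\le\zeta_{s-1}/8<\frac12$, so $\|n\theta\|=|k|\eta_{s-1}$; as this is less than $\hat\eta_{s-1}\le\eta_{s-1}$, we get $k=0$.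

Split $\mathbb{T}$ into $\lceil1/\hat\eta_{s-1}\rceil\le2/\hat\eta_{s-1}$ equal half-open arcs. On each, $\log W_{s-1}$ oscillates by at most $L_{s-1}\hat\eta_{s-1}=L_{s-2}\hat\eta_{s-1}+d+8h_{s-1}\le\log2+d+8h_{s-1}$, by (H3) and (R3) at stage $s-1$. So a value of $W_{s-1}$ on an arc is at most $2e^{d+8h_{s-1}}$ times its mean there, and
\[
\sum_{m\in\mathcal{B}}W_{s-1}(m\theta)\le2e^{d+8h_{s-1}}\cdot\frac2{\hat\eta_{s-1}}\int W_{s-1}\le\frac{8e^{d+8h_{s-1}}}{\hat\eta_{s-1}}.
\]
Divide by $B_s$ and use $B_s\hat\eta_{s-1}=\tau_{s-1}$.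
\end{proof}

\begin{lemma}\label{lem:Sigma}
Assume $\int W_{s-1}\le2$. Then $\displaystyle\Sigma_s:=\sum_{|m|<N_{s+1}/2}G_{s-1}(m)e^{F(m)-F(0)}\le c_1\Lambda_sK^d$.
\end{lemma}

\begin{proof}
We follow the four ranges of Figure~\ref{fig:profile}, using Lemma~\ref{lem:cube}, (F4), $q(m)\ge|m|$, and the shells $2^{l-1}r_0\le|m|<2^lr_0$, $l\ge1$. Put $\Xi=\Lambda_s(10eK)^d$.
\begin{itemize}
\item The ball $|m|<r_0=KN$ contributes at most $\Lambda_s(5K)^d\le\Xi$.
\item A shell with $2^{l-1}r_0\le r_1$ contributes at most $\Lambda_s(5K2^l)^de^d2^{-(l-1)(d+1/2)}=\Xi\,2^{-(l-1)/2}$. The sum over $l$ is at most $3.5\,\Xi$.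
\item A shell with $r_1<2^{l-1}r_0\le\rho$ contributes at most $\Lambda_s(5K2^l)^de^d2^{-(l-1)d}R^{-1/2}=\Xi R^{-1/2}$. Since $R<2^{l-1}\le Re^\Delta$, there are at most $\Delta/\log2+1\le2\Delta=2R^{1/2}$ such shells, with sum at most $2\,\Xi$.
\item The remaining $m$ have $\rho<|m|<N_{s+1}/2$ and contribute at most $\Lambda_s\bigl(\frac{5N_{s+1}}{2N}\bigr)^de^d\bigl(\frac{KN}\rho\bigr)^dR^{-1/2}\le\Lambda_s(5eK)^dR^{d\gamma-1/2}\le\Xi$, since $N_{s+1}\le2R^\gamma\rho$.
\end{itemize}
The total is at most $7.5\,\Xi\le c_1\Lambda_sK^d$.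
\end{proof}

\begin{proposition}\label{prop:mass}
For all $s\ge1$:
\begin{enumerate}
\item[(P1)] $\int W_1\le\frac32$, and $\int W_s-\int W_{s-1}\le2^{-s-1}$ for $s\ge2$; so $\int W_s\le2$.
\item[(P2)] $\mathcal{T}_{s+1}:=\sum_{|m|<N_{s+1}/2}G_s(m)\le T$, and $\mathcal{Q}_s:=\sum_{N_s/2\le|m|<N_{s+1}/2}G_s(m)\le2^{-s}$ for $s\ge2$.
\end{enumerate}
\end{proposition}

\begin{proof}
Induction on $s$; the hypothesis gives $\int W_{s-1}\le2$, so Lemma~\ref{lem:Sigma} applies.

\emph{(P1).} By (H2), $\int W_s-\int W_{s-1}=\int W_{s-1}(e^{H_s}-1)$ is carried by the points of the cells with $|y|<\rho$, where $dx=\eta\,dt$. First let $s\ge2$ and consider the region $|v|<N/64$, $|t|\le K$, which contains the support of $U$. There $W_{s-1}\le2W_{s-1}(v\theta)$ by (H5), and $e^{H_s}\le EK$ for $|t|>\frac14$, $e^{H_s}\le Ee^h$ for $|t|\le\frac14$. Since $\kappa_s\le\frac14$ and $d\ge2$, we have $2K^2+\frac12e^h=2K^2+\frac{K^d}{2\kappa_s}\le K^d/\kappa_s$. By \eqref{eq:eta}, $\tau_s'=\tau_s\kappa_sK^{-d}$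 and (P2) for $s-1$, this region contributes at most
\[
\sum_{|v|<N/64}2W_{s-1}(v\theta)\,E\eta\,\bigl[2K\cdot K+\tfrac12e^h\bigr]\le2\eta EB_s\,\mathcal{T}_sK^d/\kappa_s\le4\tau_sT .
\]
Elsewhere $H_s=F(y)$. At $x=v\theta+t\eta$ with $|y|<\rho$ put $k=\lfloor t\rfloor$, $m=v+kNe_i$. Then $|y-m|\le N\le r_0\le q(y)$, so $q(m)\le2q(y)$ and $e^{F(y)}\le2^{d+1/2}e^{F(m)}$ by (F1). Also $|m|<\rho+N\le2\rho<N_{s+1}/2$, so $m\theta$ lies in the cell of $v$ and $W_{s-1}(x)\le2W_{s-1}(m\theta)$. Distinct pairs $(v,k)$ give distinct $m$, and each accounts for an arc of length at most $\eta$. So this part is at most $2^{d+2}\eta EB_s\Sigma_s\le2^{d+3}\tau_s'c_1\Lambda_sK^d$. For $s=1$ there is no bump and this equals $\frac12$ by the choice of $\tau_1$. For $s\ge2$ it equals $2^{d+3}c_1\Lambda_s\kappa_s\tau_s\le\tau_s$ by the choice of $\kappa_s$, and the total is at most $(4T+1)\tau_s=2^{-s-1}$.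

\emph{(P2).} For $s=1$, (H6) gives $\mathcal{T}_2=\Sigma_1\le c_1\Lambda_1K_1^d=T-1$. Let $s\ge2$ and $N/2\le|m|<N_{s+1}/2$, $m=v+kNe_i$. If $k=0$ then $|v|\ge N/2$ and $U(v,0)=0$. If $k\ne0$ then $\varphi(4k)=0$, so $U(v,k)\le\log K$, and $U(v,k)\neq0$ only if $|v|<N/64$ and $|k|<K$; there are at most $2K$ such $k$, and $G_{s-1}(m)\le2G_{s-1}(v)$ by (H5). By (H6) and $e^{-h}=\kappa_sK^{-d}$,
\[
\mathcal{Q}_s\le K\kappa_sK^{-d}\cdot2K\cdot2\mathcal{T}_s+\kappa_sK^{-d}\Sigma_s\le\kappa_s\bigl(4K^{2-d}T+c_1\Lambda_s\bigr)\le2^{-s},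
\]
using $d\ge2$ and the choice of $\kappa_s$. Since $G_s\le G_{s-1}$, $\mathcal{T}_{s+1}\le\mathcal{T}_s+\mathcal{Q}_s$, so $\mathcal{T}_{s+1}\le T-1+\sum_{a\ge2}2^{-a}\le T$.
\end{proof}

\section{The modulus of continuity of $D_jH_s$}\label{sec:modulus}

\begin{proposition}\label{prop:modulus}
Condition \textup{(b)} of Proposition~\ref{prop:reduction} holds for every $s$ and $j$.
\end{proposition}

We first localize $D_jH_s$ to disjoint arcs on which it has an explicit formula and at whose ends it vanishes. Then only pairs of points in the same arc have to be compared.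

\subsection{Cores}

Let $t_1=\rho/N+2$. Since $t_0\ge8\rho/N$ and $\rho/N\ge K\ge4$, we have $K\le t_1\le t_0-1$. For $v\in\mathcal{V}$ with $|v_a|\le\rho+1$ for all $a\ne i$, the \emph{core} of $v$ is the arc $\{v\theta+t\eta:|t|\le t_1\}$; other $v$ have no core.

\begin{lemma}\label{lem:core}
On the core of $v$, with $y=v+tNe_i$,
\begin{equation}\label{eq:DH}
D_jH_s=F(y+e_j)-F(y)+[A'(v+e_j)-A'(v)]\varphi(\tfrac tK)+[A''(v+e_j)-A''(v)]\varphi(4t).
\end{equation}
Moreover $D_jH_s=0$ off the cores and at the endpoints of each core.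
\end{lemma}

\begin{proof}
If $v+e_j\in\mathcal{V}$, the point $v\theta+t\eta+\theta_j$ has parameter $t$ in the cell of $v+e_j$, and \eqref{eq:DH} is the definition. This covers $j\ne i$, since $\rho+2<N_{s+1}/2$. Otherwise $j=i$ and $v_i=\frac{N-1}2$. Then $v\theta+t\eta+\theta_i\equiv w\theta+(t+1)\eta$ with $w=v+e_i-Ne_i\in\mathcal{V}$, $w_i=-\frac{N-1}2$, and $|t+1|\le t_0$. Its position is $w+(t+1)Ne_i=y+e_i$, so the $F$-term is as stated; and $|v|,|v+e_i|,|w|\ge\frac{N-1}2\ge\frac N{64}$, so $A$ vanishes at all three points.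

If $D_jH_s(x)\ne0$ then $H_s(x)\ne0$ or $H_s(x+\theta_j)\ne0$. In the first case (H2) puts $x$ in a core, because $v_a=y_a$ for $a\neq i$. In the second, $x+\theta_j=w\theta+t'\eta$ with $w\in\mathcal{V}$, $|w_a|<\rho$ for $a\ne i$, and $|t'|<\rho/N+\frac12$. If $w-e_j\in\mathcal{V}$, then $x=(w-e_j)\theta+t'\eta$ lies in the core of $w-e_j$. Otherwise $j=i$, $w_i=-\frac{N-1}2$, and $x\equiv(w-e_i+Ne_i)\theta+(t'-1)\eta$ with $w-e_i+Ne_i\in\mathcal{V}$ and $|t'-1|<t_1$, again a point of a core. At $|t|=t_1$ we have $|y|\ge t_1N-\frac N2=\rho+\frac32N$, so $F(y)=F(y+e_j)=0$, and both $\varphi$-factors vanish since $t_1\ge K$.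
\end{proof}

\begin{lemma}\label{lem:claim}
Let $x=v\theta+t\eta$, $x'=v\theta+t'\eta$, $t<t'$, lie in one core, and let $J$ be the arc between them inside the core. Then $|D_jH_s(x)-D_jH_s(x')|\le\frac{\delta_s}2\,\omega(\int_JW_s)$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:modulus} from Lemma~\ref{lem:claim}]
Let $J$ be an open arc with endpoints $x,x'$. If $\bar J$ lies in one core, apply the lemma. Otherwise we bound $|D_jH_s(x)|$. It is $0$ if $x$ is in no core. If $x$ is in a core, moving from $x$ along $\bar J$ we reach an endpoint $p$ of that core before leaving it; $D_jH_s(p)=0$, and the arc from $x$ to $p$ lies in the core and in $\bar J$, so $|D_jH_s(x)|\le\frac{\delta_s}2\omega(\int_JW_s)$. The same bound holds at $x'$, and we add.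
\end{proof}

To prove Lemma~\ref{lem:claim} we bound the variations of the three terms of \eqref{eq:DH} by $\frac14$, $\frac18$ and $\frac18$ times $\delta_s\,\omega(\int_JW_s)$. In each case the variation is linear in a length ratio $\lambda\le1$, the mass of $J$ is at least $\lambda$ times a reference mass, and \eqref{eq:omega} reduces the claim to one inequality for the reference mass.

\subsection{The profile term}

Let $y,y'$ be the positions of $x,x'$. Let $q_*\ge r_0$ be the minimum of $q$ on $[y,y']$, attained at $z$, and $\lambda=\min(1,|y-y'|/q_*)$. On $[y,y']+[0,1]e_j$ we have $q\ge q_*-1\ge q_*/2$. By the first part of (F3), the variation of $F(\cdot+e_j)-F(\cdot)$ between $y$ and $y'$ is at most $2(d+\frac12)/(q_*/2)=(4d+2)/q_*$. Its derivative along the segment is $\partial_iF(\cdot+e_j)-\partial_iF(\cdot)$, at most $(2d+1)/(q_*/2)^2$ by the second part of (F3), so the variation is also at most $(8d+4)|y-y'|/q_*^2$. As $d\ge2$, it is at most $10d\lambda/q_*$.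

The points of the segment within distance $q_*$ of $z$ form a set of length at least $\lambda q_*$; there $q\le2q_*$ and $e^F\ge2^{-d-1}e^{\Phi(\log q_*)}$ by (F1). Since $W_{s-1}\ge1$, $H_s\ge F$, and $dx$ is $\eta/N$ times length on the segment,
\[
\int_JW_s\ge\lambda\,2^{-d-1}\,\mathcal{X}(q_*)\,q_*^{-d},\qquad\mathcal{X}(a):=\frac\eta N\,a^{d+1}e^{\Phi(\log a)} .
\]
The exponent $d+1$ is the gain from the row. Because the profile never decays faster than $q^{-d-1/2}$, we have $d\log\mathcal{X}/d\log a=d+1+\Phi'\ge\frac12$, so $\mathcal{X}(a)\ge\mathcal{X}(r_0)(a/r_0)^{1/2}$ for $a\ge r_0$. By \eqref{eq:eta} and \eqref{eq:row},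
\[
\mathcal{X}(r_0)=\eta EK^{d+1}N^d\ge\tau_s'K^{d+1}b_s\ge c_2\delta_s^{-d}(1+d\log r_0)^{\sigma d}\ge1 .
\]
The definition of $c_2$ gives $c_2x^{1/2}\ge(40d\,2^{d+1})^d(1+d\log x)^{\sigma d}$ for $x\ge1$, and $1+d\log a\le(1+d\log r_0)(1+d\log\frac a{r_0})$. Hence $\mathcal{X}(q_*)^{1/d}\ge40d\,2^{d+1}\delta_s^{-1}(1+d\log q_*)^\sigma$. Also $\mathcal{X}(q_*)\ge1$, so $\log^+(q_*^d/\mathcal{X}(q_*))\le d\log q_*$. By \eqref{eq:omega},
\[
\omega\Bigl(\int_JW_s\Bigr)\ge\lambda\,2^{-d-1}\,\frac{\mathcal{X}(q_*)^{1/d}}{q_*}\,(1+d\log q_*)^{-\sigma}\ge\frac{40d\,\lambda}{\delta_s\,q_*},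
\]
that is, $10d\lambda/q_*\le\frac{\delta_s}4\omega(\int_JW_s)$.

\subsection{The bump terms}

Let $\chi=|A(v+e_j)-A(v)|$. The increments of $A'$ and $A''$ are at most $\chi$, since $\min(\cdot,\log K)$ and $(\cdot-\log K)^+$ are $1$-Lipschitz. Assume $\chi\ne0$, as otherwise both terms vanish. Then $s\ge2$, and by \eqref{eq:taper} and (R1), $r_1^-\le|v|\le\rho^-/4\le N/32$. The reference mass is
\[
M=K\eta E\,W_{s-1}(v\theta).
\]
Here the bound $W_{s-1}\ge1$ would not suffice; we use the critical range of the previous profile. As $|v|<N_s/2$, \eqref{eq:incell} at stage $s-1$ shows that $v\theta$ lies in a cell of that stage with position $v$, so $W_{s-1}(v\theta)\ge e^{F_{s-1}(v)}\ge(2e)^{-d/2}(\rho^-/|v|)^d$ by (F5). With \eqref{eq:eta},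
\[
M\ge(2e)^{-d/2}\,\frac{K\tau_s'(\rho^-)^d}{B_s}\,|v|^{-d}=(2e)^{-d/2}\,Y_s\,|v|^{-d}.
\]
By \eqref{eq:omega} and $1\le|v|\le N$, $\omega(M)\ge(2e)^{-d/2}Y_s^{1/d}|v|^{-1}(1+d\log N+\log^+\frac1{Y_s})^{-\sigma}$. So \eqref{eq:taper} and (R6) at stage $s-1$ give
\begin{equation}\label{eq:chi}
\chi\le\frac{4h}{\Delta^-|v|}\le4c_3(2e)^{d/2}\delta_s\,\omega(M)=2^{-d-9}\delta_s\,\omega(M).
\end{equation}
For parameters in $[-K,K]$, (H1) and (H5) give $W_{s-1}e^F\ge2^{-d-3/2}EW_{s-1}(v\theta)$.

\emph{The wide bump.} Let $\iota$ be the length of $[t,t']\cap[-K,K]$; if $\iota=0$ the term does not vary. Put $\lambda=\iota/(2K)\le1$. As $\varphi(\cdot/K)$ is supported in $[-K,K]$ and is $\frac2K$-Lipschitz, the variation is at most $2\chi\iota/K=4\chi\lambda$. Also $\int_JW_s\ge2^{-d-2}\eta\iota EW_{s-1}(v\theta)=2^{-d-1}\lambda M$, so $\omega(\int_JW_s)\ge2^{-d-1}\lambda\,\omega(M)$. By \eqref{eq:chi}, $4\chi\lambda\le2^{-d-7}\delta_s\lambda\,\omega(M)\le\frac{\delta_s}8\omega(\int_JW_s)$.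

\emph{The narrow bump.} Suppose $A''(v+e_j)\ne A''(v)$. Then one of $A(v),A(v+e_j)$ exceeds $\log K$, and $\chi\le1$ gives $A'(v)\ge\log K-1$. Let $\iota$ be the length of $[t,t']\cap[-\frac14,\frac14]$. As $\varphi(4\,\cdot)$ is supported in $[-\frac14,\frac14]$ and is $8$-Lipschitz, the variation is at most $8\chi\iota$. On $[-\frac14,\frac14]$ we have $\varphi(\cdot/K)=1$, so $W_s\ge W_{s-1}e^FK/e$ and $\int_JW_s\ge2^{-d-3/2}e^{-1}\iota M\ge2^{-d-3}\iota M$, as $e<2^{3/2}$. So $\omega(\int_JW_s)\ge2^{-d-3}\iota\,\omega(M)$, and \eqref{eq:chi} gives $8\chi\iota\le2^{-d-6}\delta_s\iota\,\omega(M)\le\frac{\delta_s}8\omega(\int_JW_s)$.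

Since $\frac14+\frac18+\frac18=\frac12$, Lemma~\ref{lem:claim} is proved. \qed

\begin{remark}
With the narrow bump alone the reference mass would be $M/K$, so $Y_s^{1/d}$ would be replaced by $(Y_s/K_s)^{1/d}$ in (R6). The exponent at the end of the proof of Lemma~\ref{lem:R} would become $-\frac12+d\gamma-\frac1{2d}-\frac{\sigma(d+1)}2$, which exceeds $-\frac12$ for some $\gamma<\frac1{2d}$ only if $\sigma<\frac{d-1}{d(d+1)}$. The wide bump is what extends the range to $\sigma<\frac{d-1}{d^2}$.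
\end{remark}

\section{Proofs of Theorem~\ref{thm:A} and Corollary~\ref{cor:threshold}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We apply Proposition~\ref{prop:reduction} to $\theta$ and the functions $H_s$. By Lemma~\ref{lem:sep}(ii), $n\theta\notin\mathbb{Z}$ for $n\ne0$, and $\theta_j\in I_{0,j}$ is within $\varepsilon$ of $\theta^0_j$ modulo $1$. The $H_s$ are continuous and nonnegative by (H3), (H4). Condition (a) is (P1), and (b) is Proposition~\ref{prop:modulus}. For (c), $G_s(m)$ is nonincreasing in $s$ by (H4), so its limit is at most $G_s(m)$ for every $s$. Using $G_1$ for $|m|<N_2/2$ and $G_s$ for $N_s/2\le|m|<N_{s+1}/2$, $s\ge2$, we get $\sum_m\lim_sG_s(m)\le\mathcal{T}_2+\sum_{s\ge2}\mathcal{Q}_s\le T+\frac12$ by (P2). The proposition gives the diffeomorphisms, with $C=3$, and Lemma~\ref{lem:dichotomy}(i) shows that the action is neither minimal nor conjugate to a group of rotations. For $\sigma=0$, $\log Df_j$ is bounded and $\frac1d$-H\"older, hence so is $Df_j$.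
\end{proof}

Every element of the group is then of class $C^{1+1/d}$: this follows from $\log D(fg)=\log Df\circ g+\log Dg$ and $\log Df^{-1}=-\log Df\circ f^{-1}$, since $g$ and $f^{-1}$ are Lipschitz. So Theorem~\ref{thm:A} with $\sigma=0$ answers the question of the introduction in the negative for every $d\ge2$.

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]
For $\alpha>1/d$ this is Theorem~\ref{thm:DKN}. It also follows from Theorem~\ref{thm:B}: the generators preserve orientation by freeness, $\log Df_j$ is $\alpha$-H\"older because $Df_j$ is bounded below, and $u^\alpha\le C\omega_1(u)$ on $(0,1]$. For $\alpha\le1/d$, a $\frac1d$-H\"older function on $\mathbb{T}$ is $\alpha$-H\"older, so the action given by Theorem~\ref{thm:A} with $\sigma=0$ is a free, non-minimal action of class $C^{1+\alpha}$.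
\end{proof}

\begin{remark}
The examples are close to rotations. The lift $\tilde f_j$ of Lemma~\ref{lem:blowup} satisfies $\lim_k(\tilde f_j^k(t)-t)/k=\theta_j$, so the continuous periodic function $\tilde f_j(t)-t-\theta_j$ cannot have a constant sign and vanishes somewhere; its derivative is at most $e^{2\varepsilon}-1$ in absolute value. Hence $f_j$ is as $C^1$-close as desired to the rotation by $\theta^0_j$, and the $\frac1d$-H\"older seminorm of $\log Df_j$ is arbitrarily small. Taking $\sigma>0$, for which $\omega_\sigma(u)=o(u^{1/d})$, one even has $|Df_j(t)-Df_j(t')|=o(\|t-t'\|^{1/d})$.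
\end{remark}

\begin{thebibliography}{9}

\bibitem{GF}
\emph{Geometry and Foliations 2013},
\texttt{http://www.tsuboiweb.matrix.jp/\allowbreak faculty-html-gf2013/\allowbreak abstract\_files/\allowbreak gf2013booklet\_selected\_2013-08-17.pdf}

\end{thebibliography}
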